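# Property (T) is not invariant under rough isometries

## 1. The guess "yes", and the cases that support it

A countable discrete group $\Gamma$ has **Property (T)** if every isometric action of $\Gamma$ on an affine real Hilbert space has a global fixed point. Finite groups have (T), since the average of an orbit is fixed. A group with a nonzero homomorphism to $\mathbb Q$ that is finitely generated maps onto $\mathbb Z$, acts on $\mathbb R$ by nontrivial translations, and so does not have (T).

A map $f:X\to Y$ of metric spaces is a **rough isometry** with constant $C\ge0$ if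
$$d(x,x')-C\le d(f(x),f(x'))\le d(x,x')+C\qquad(x,x'\in X)$$
and every point of $Y$ is within $C$ of $f(X)$. It is a quasi-isometry with multiplicative constant $1$. A group with a finite symmetric generating set $S$ carries the metric $d_S(g,h)=$ the least $n$ such that $g^{-1}h$ is a product of $n$ elements of $S$; we write $|g|_S=d_S(1,g)$.

*Example.* The map $n\mapsto 3n$ from $(\mathbb Z,\{\pm1\})$ to $(\mathbb Z,\{\pm2,\pm3\})$ is a rough isometry. Indeed a letter moves by at most $3$, so $3n$ has length exactly $|n|$; and since $1=3-2$, every integer is within $2$ of $3\mathbb Z$. The identity $(\mathbb Z,\{\pm1\})\to(\mathbb Z,\{\pm1,\pm2\})$ is a quasi-isometry but not a rough isometry, because large distances are halved. So the generating sets matter, and our question lets us choose them.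

*Question.* Suppose $(\Gamma,d_S)$ and $(\Lambda,d_T)$ are roughly isometric and $\Gamma$ has (T). Must $\Lambda$ have (T)?

It is known that (T) is not a quasi-isometry invariant. But a rough isometry keeps all distances up to a bounded error, so the first guess is *yes*. Let us test it.

*Finite groups.* If $\Gamma$ is finite then $\Lambda$ is bounded, hence finite, hence has (T).

*Amenable groups.* Amenability is a quasi-isometry invariant, and an amenable group with (T) is finite. So if one of the two groups is infinite and amenable, neither has (T).

*Small additive constant.* Here the guess is right for all groups.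

**Theorem C.** If $(\Gamma,d_S),(\Lambda,d_T)$ are roughly isometric with constant $C<1$, then $\Gamma$ has (T) iff $\Lambda$ has (T).

*Proof.* Word metrics are integer valued. So with $C<1$ the map preserves distances exactly, and it is onto. Join two elements by an edge when their distance is $1$: both groups give the same connected, locally finite graph $Y$. Each group acts on $Y$ by left multiplication, simply transitively on vertices. In the second countable locally compact group $\mathrm{Aut}(Y)$ the stabilizer $K_v$ of a vertex is compact and open. Each of our groups meets $K_v$ trivially, so it is discrete, and $\mathrm{Aut}(Y)$ is its product with $K_v$, so it is cocompact. Thus both are lattices in $\mathrm{Aut}(Y)$. A lattice has (T) iff the ambient group has (T) (Bekka–de la Harpe–Valette, *Kazhdan's Property (T)*, Thm 1.7.1; cited below as [BHV]). $\square$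

Beyond $C<1$ the guess fails.

**Theorem A.** There are finitely generated groups $G,\Lambda$ with finite symmetric generating sets $T,T'$ and a *bijection* $G\to\Lambda$ which is a rough isometry $(G,d_T)\to(\Lambda,d_{T'})$, such that $G$ has Property (T) and $\Lambda=\Gamma\times\mathbb Z$ does not.

**Theorem B.** There are a group $\Gamma$ with Property (T), a set $S$ with $18$ elements and, for every $r\ge1$ and $\kappa:S\to\mathbb Z^r$, a finitely generated central extension $1\to\mathbb Z^r\to G_\kappa\to\Gamma\to1$ such that:

1. $b_1(G_\kappa)=r-\operatorname{rank}\langle\kappa(s)-\kappa(s')\rangle$, and $G_\kappa$ has (T) iff $b_1(G_\kappa)=0$; moreover $G_0=\Gamma\times\mathbb Z^r$;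
2. for fixed $r$ and any $\kappa,\kappa'$, the groups $G_\kappa,G_{\kappa'}$ have finite symmetric generating sets for which there is a bijective rough isometry $G_\kappa\to G_{\kappa'}$ over $\mathrm{id}_\Gamma$.

Theorem A is the case $r=1$, $\kappa=\mathbf 1_{\{s_0\}}$, $\kappa'=0$: then $b_1(G_\kappa)=0$, while $\Gamma\times\mathbb Z$ maps onto $\mathbb Z$. The rest of the lecture proves Theorem B.

## 2. Bounded cocycles give quasi-isometries; shears spoil rough ones

Let $E$ be a central extension of $\Gamma$ by $\mathbb Z^r$; write $z^k$ for the central element given by $k\in\mathbb Z^r$. Suppose $\sigma:\Gamma\to E$ is a section with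
$$\sigma(g)\sigma(g')=\sigma(gg')z^{\eta(g,g')},\qquad \|\eta(g,g')\|_\infty\le C .$$
Then the bijection $\sigma(g)z^\nu\mapsto(g,\nu)$ from $E$ to $\Gamma\times\mathbb Z^r$ is a quasi-isometry. For $\sigma(g)z^\nu\cdot\sigma(s)z^k=\sigma(gs)z^{\nu+k+\eta(g,s)}$, so multiplying by a generator moves the image a bounded distance; the same computation works for the inverse map. Both maps are therefore Lipschitz. If $E$ has (T), this already shows how quasi-isometries lose (T).

For a rough isometry one must control lengths up to an additive constant. In $\Gamma\times\mathbb Z^r$ take letters $s z^k$ with $\|k\|_\infty\le h$ and central letters $z^k$, $\|k\|_\infty\le N$, where $N\ge h$. Then $(g,\nu)$ has length $|g|+\max(0,(\|\nu\|_\infty-h|g|)/N)$ up to a bounded error: $|g|$ letters are needed for $g$, they absorb a central part of size $h|g|$ for free, and the rest is paid in units of $N$. In $E$ with the analogous letters, the product $\sigma(s_1)\cdots\sigma(s_n)$ along a geodesic word is $\sigma(g)z^{\tau}$ where $\tau$ may grow linearly in $n$. This is *drift*.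

The simplest picture of drift is a shear. On $\mathbb Z^2=\langle a\rangle\times\langle z\rangle$ with the standard generators, $\Phi(a^nz^\nu)=a^nz^{\nu+n}$ sends $a^n$ of length $n$ to $a^nz^n$ of length $2n$. Here the cure is to replace the letter $a$ by $az$ in the target. In our groups the drift will sit not on a letter but on the *turn* between two consecutive letters. So we must arrange that a letter knows the turn next to it. Our target is to find generating sets for which
$$|\sigma_\kappa(g)z^\nu|=\Xi(g,\nu)+O(1)$$
with a function $\Xi$ that does not involve $\kappa$.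

## 3. A bipartite graph of girth at least 8

Let $q\equiv1\pmod{68}$ be a large prime; there are infinitely many by Dirichlet's theorem. Then $q$ is a square mod $17$, so $17$ is a square mod $q$ by reciprocity. By Lubotzky–Phillips–Sarnak (Combinatorica 8 (1988)), $Q=PSL_2(\mathbb F_q)$ has a generating set $S=S^{-1}$, $|S|=18$, such that $\mathrm{Cay}(Q,S)$ is not bipartite, has girth $\ge2\log_{17}q$, and has all eigenvalues other than $18$ of modulus $\le2\sqrt{17}$. We take $q$ so large that the girth is $\ge8$ and that Lemma 9.1 below applies; that lemma only uses that $|Q|$ is large.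

Let $\mathcal L$ be the graph with vertices $g^-,g^+$ $(g\in Q)$ and edges $g^-\!-\!(gs)^+$ $(g\in Q,s\in S)$. It is the bipartite double cover of the connected non-bipartite graph $\mathrm{Cay}(Q,S)$, so it is simple and connected. A path is *non-backtracking* if it never runs along an edge and immediately back. A closed non-backtracking path of positive length contains a cycle: choose $i<j$ with $x_i=x_j$ and $j-i$ minimal. The projection $g^\pm\mapsto g$ is injective on the edges at each vertex, so a cycle of $\mathcal L$ projects to a closed non-backtracking path. Hence $\mathcal L$ has girth $\ge8$, and every closed non-backtracking path of positive length in $\mathcal L$ has length $\ge8$.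

The adjacency eigenvalues of $\mathcal L$ are $\pm\lambda$ with $\lambda$ an eigenvalue of $\mathrm{Cay}(Q,S)$. So the smallest positive eigenvalue of the normalized Laplacian satisfies
$$\lambda_1(\mathcal L)\ge1-2\sqrt{17}/18>1/2 .$$

Two distinct non-backtracking paths with the same ends have total length $\ge8$: delete their common initial edges and then, if both are still nontrivial, their common final edges; what is left forms a closed non-backtracking path of positive length. Therefore *a non-backtracking path of length $n\le4$ in $\mathcal L$ is geodesic, and for $n\le3$ it is the only non-backtracking path of length $\le4$ between its ends.* Put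
$$D=\{a^{-1}b:a\ne b\in S\},\qquad M=\{ab^{-1}c:a,b,c\in S,\ a\ne b\ne c\}.$$
Then $D=D^{-1}\not\ni1$. The non-backtracking paths of length $2$ from $g^+$ are $g^+,(ga^{-1})^-,(ga^{-1}b)^+$ with $a\ne b$, and those of length $3$ from $g^-$ are $g^-,(ga)^+,(gab^{-1})^-,(gab^{-1}c)^+$ with $a\ne b\ne c$. So

$$\begin{aligned}\mathrm{dist}(g^+,(gq)^+)=2&\iff q\in D,\\ \mathrm{dist}(g^-,(gq)^+)=3&\iff q\in M,\\ \mathrm{dist}(g^+,(gq)^-)=3&\iff q\in M^{-1},\end{aligned}\tag{3.1}$$
and each $m\in M$ has a unique expression $m=ab^{-1}c$ as above. For $\kappa:S\to\mathbb Z^r$ we may thus define $\kappa(ab^{-1}c)=\kappa(a)-\kappa(b)+\kappa(c)$ on $M$.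

## 4. The group $\langle Q,t\mid (ts)^3\rangle$ and its triangle complex

Let $\Gamma=\langle Q,t\mid(ts)^3=1\ (s\in S)\rangle$. There is a homomorphism $\chi:\Gamma\to\mathbb Z/3$ with $\chi(Q)=0$, $\chi(t)=1$. In particular $ts$ has order exactly $3$.

**Lemma 4.1.** The map $Q\to\Gamma$ is injective.

*Proof.* Let $Y_Q$ be a connected 2-complex with one vertex and fundamental group $Q$. Let $Y_t$ be $Y_Q$ with one more loop $t$ at the vertex; $\pi_1(Y_t)=F:=Q*\langle t\rangle$. Suppose $1\ne q\in Q$ dies in $\Gamma$.

**Step 1 (turn the relation into a planar picture).** In $F$ we have $q=\prod_{i=1}^n f_i(ts_i)^{3\epsilon_i}f_i^{-1}$ with $\epsilon_i=\pm1$. A *picture* for $q$ consists of a disc $\mathbb D$ with the interiors of disjoint closed discs $V_1,\dots,V_n\subset\mathrm{int}\,\mathbb D$ removed, and a map $f$ from this surface to $Y_t$ such that $f|_{\partial\mathbb D}$ is a loop in $Y_Q$ representing $q$, and $\partial V_i$, read counterclockwise, spells $(ts_i)^{3\epsilon_i}$ cyclically. Pictures exist: join the $V_i$ to a point of $\partial\mathbb D$ by disjoint stems on which $f$ spells $f_i$; cutting along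 the stems gives a disc whose boundary spells a word trivial in $F$, so $f$ extends. Choose a picture with $n$ minimal. If $n=0$ then $q=1$ in $F$, which is false; so $n\ge1$.

Let $\mu$ be the midpoint of $t$. Making $f$ transverse to $\mu$ (approximate by a simplicial map, with $\mu$ generic), $f^{-1}(\mu)$ is a finite disjoint union of circles and of arcs. No arc meets $\partial\mathbb D$, and each $\partial V_i$ carries exactly three arc ends. Shrinking the $V_i$ to points, the arcs form a planar graph $\mathcal G$ in which all vertices have degree $3$. Since $Y_t\setminus\{\mu\}$ retracts onto $Y_Q$, a loop that avoids $f^{-1}(\mu)$ spells an element of $Q$, up to conjugacy.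

**Step 2 (arcs join opposite signs).** Call $V_i$ positive if $\epsilon_i=1$. Going counterclockwise around a positive $V_i$ we cross the arcs in the direction $t$, around a negative one in the direction $t^{-1}$. Let an arc join $V$ to $V'$. Seen from $V$ along the arc, counterclockwise motion around $V$ crosses it from right to left, and counterclockwise motion around $V'$ crosses it from left to right. The crossing direction is constant along the arc. So $V,V'$ have opposite signs.

**Step 3 (arcs join different types).** Suppose an arc joins a positive $V$ and a negative $V'$ with the same $s$. Let $B$ be a thin closed disc around $V$, the arc and $V'$. Its boundary spells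
$$(s\,t\,s\,t\,s)(s^{-1}t^{-1}s^{-1}t^{-1}s^{-1})=1\ \text{ in }F .$$
So $f|_{\partial B}$ extends to a map $B\to Y_t$, which gives a picture with $n-2$ discs. This contradicts minimality.

**Step 4 (every bounded face has at least eight corners).** Choose a component $\mathcal G_0$ of $\mathcal G$ with no other component inside its bounded faces (those not containing $\partial\mathbb D$). These bounded faces are open discs. A loop just inside the boundary of such a face with $k$ corners avoids $f^{-1}(\mu)$ and bounds a disc containing no $V_j$. So it spells an element of $Q$ that is trivial in $F$, hence in $Q$. It passes positive and negative vertices alternately, reading $s_1^{-1}s_2s_3^{-1}\cdots s_k=1$, where cyclically consecutive $s_i$ differ by Step 3. So $1^+,(s_1^{-1})^-,(s_1^{-1}s_2)^+,\dots$ is a closed non-backtracking path of length $k$ in $\mathcal L$, and $k\ge8$.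

**Step 5 (Euler's formula).** Let $\mathcal G_0$ have $V\geq 1$ vertices. It has $3V/2$ edges, hence $2+V/2$ faces on the sphere, and $3V$ corners. So $3V\ge8(1+V/2)=8+4V$, a contradiction. $\square$

**The complex $X$.** Vertices: the cosets $\Gamma/Q$, with $v_0=Q$. Oriented edges: the elements $g\in\Gamma$, the edge $g$ running from $gv_0$ to $gtv_0$. For $s\in S$ and each coset $g\langle ts\rangle$, glue a triangle "of type $s$" along the closed directed path of edges $g,\ gts,\ g(ts)^2$.

*Links.* The edge ends at $v_0$ are $q^+$ (start of the edge $q$) and $q^-$ (end of the edge $qt^{-1}$), for $q\in Q$. In the type $s$ triangle containing $qt^{-1}$ the next edge is $qs$. So the corner joins $q^-$ to $(qs)^+$, and $\mathrm{Lk}(v_0)=\mathcal L$.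

**Proposition 4.2.** $X$ is simply connected, CAT(0) for equilateral triangles of side $1$, contractible, and a simplicial complex. $\Gamma$ has (T).

*Proof.* **Step 1 (simple connectivity).** $F=Q*\langle t\rangle$ acts without inversions on its Bass–Serre tree $\mathcal T$, with vertices $F/Q$ and edges $f:fQ\to ftQ$ $(f\in F)$. Let $\mathcal N=\ker(F\to\Gamma)$. It meets all conjugates of $Q$ trivially by Lemma 4.1, so it acts freely on $\mathcal T$; and $\mathcal N\backslash\mathcal T=X^{(1)}$, so $\pi_1(X^{(1)})\cong\mathcal N$. The boundary of a triangle lifts to the path with edges $f,fts,f(ts)^2$ from $fQ$ to $f(ts)^3Q$, that is, to the element $f(ts)^3f^{-1}$. Over all triangles and all lifts $f$ we kill exactly the $f(ts)^3f^{-1}$, $f\in F$, $s\in S$, which generate $\mathcal N$.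

**Step 2 (curvature).** There is one shape of triangle, and cycles in links have length $\ge8\pi/3>2\pi$. So $X$ is CAT(0) (Bridson–Haefliger, *Metric spaces of non-positive curvature*, II.5.4, II.5.24), hence contractible.

**Step 3 (simplicial).** Put $\mathrm{col}(gv_0)=\chi(g)\in\mathbb Z/3$. Then $\mathrm{col}(y)=\mathrm{col}(x)+1$ for every oriented edge $x\to y$, so there are no loops and the vertices of a triangle have three different colors. Edges are local geodesics, hence geodesics in the CAT(0) space $X$; as geodesics are unique, two vertices span at most one edge. Two triangles with the same vertices have the same edges and give link edges with the same ends. As $\mathcal L$ is simple, they coincide.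

**Step 4 (Property (T)).** $\Gamma$ acts on $X$ properly (stabilizers are conjugates of $Q$) and cocompactly; it acts simply transitively on edges and preserves orientations. By Ballmann–Świątkowski (GAFA 7 (1997), Cor. 1) and Żuk (C. R. Acad. Sci. Paris 323 (1996)), a group acting properly and cocompactly on a locally finite simply connected simplicial 2-complex all of whose links are connected with $\lambda_1>1/2$ has (T). $\square$

From now on distances between vertices are taken in the graph $X^{(1)}$ (and, for diagrams and links, in their graphs).

**Paths as words.** All triangles are cyclically oriented. In $\mathrm{Lk}(x)$ the in-neighbors ($y\to x$) and out-neighbors ($x\to y$) form the bipartition. A step of an edge path is F if it follows the orientation and B otherwise; "FB at $x_i$" refers to the two steps adjacent to $x_i$. Vertices of type BF are *valleys*, those of type FB *peaks*. Let $p=(x_0,\dots,x_m)$ be an edge path with $gv_0=x_0$, $g'v_0=x_m$. The edges leaving $hv_0$ are the $hq$ and those arriving are the $hqt^{-1}$ ($q\in Q$). So there are unique $q_i\in Q$, $e_i=\pm1$ such that $p$ runs through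 $x_i=gq_0t^{e_1}q_1\cdots q_{i-1}t^{e_i}v_0$ along the corresponding edges, and
$$gq_0t^{e_1}q_1\cdots t^{e_m}q_m=g';$$
$e_i=1$ iff the $i$-th step is F. We call $q_i$ $(0<i<m)$ the **turn** at $x_i$. Changing $g$ or $g'$ only changes $q_0$ or $q_m$, so turns depend only on $p$.

Let $\delta(x_i)$ be the distance in $\mathrm{Lk}(x_i)$ between $x_{i-1}$ and $x_{i+1}$. The element $g_i=gq_0t^{e_1}\cdots t^{e_i}$ identifies $\mathcal L$ with $\mathrm{Lk}(x_i)$. If $e_i=1$, the last edge is $g_it^{-1}$, so $x_{i-1}$ is $1^-$; if $e_i=-1$ it is $g_i$, so $x_{i-1}$ is $1^+$. The next vertex $x_{i+1}$ is $q_i^+$ if $e_{i+1}=1$ and $q_i^-$ if $e_{i+1}=-1$. Hence $\delta$ is odd at FF and BB, even at FB and BF, and (3.1) gives the following.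

* $x_i$ is a **sharp valley** (defined as BF with $\delta=2$) iff it is BF and $q_i\in D$.
* $x_i$ is **straight** (defined as $\delta=3$) iff it is FF with $q_i\in M$ or BB with $q_i\in M^{-1}$.

*Examples.* The word $t\,s\,t$ with $s\in S$ is FF with $\delta=1$: two sides of a triangle. The word $t^{-1}\,a^{-1}b\,t$ with $a\ne b$ in $S$ has a sharp valley. The word $t\,m\,t$ with $m\in M$ has a straight vertex.

## 5. The extensions $G_\kappa$, lifts of paths, and corner weights

Fix $\kappa:S\to\mathbb Z^r$. We want a group in which $(ts)^3=z^{3\kappa(s)}$ with $z$ central; the point to secure is that $\mathbb Z^r$ embeds.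

Consider the $\Gamma$-invariant 2-cochain on $X$ with value $3\kappa(s)$ on each cyclically oriented triangle of type $s$. As $X$ is contractible of dimension $2$, it equals $\delta b$ for a 1-cochain $b$ with values in $\mathbb Z^r$. For $g\in\Gamma$ the cochain $g\cdot b-b$ is closed, so it equals $\delta f$ for some $f:X^{(0)}\to\mathbb Z^r$, unique up to constants; here $\delta f(x\to y)=f(y)-f(x)$ and $(g\cdot f)(x)=f(g^{-1}x)$. Put
$$G_\kappa=\{(g,f):g\cdot b-b=\delta f\},\qquad(g,f)(g',f')=(gg',f+g\cdot f').$$
The product lies in $G_\kappa$ because $gg'\cdot b-b=g\cdot(g'\cdot b-b)+(g\cdot b-b)$. The projection to $\Gamma$ is onto, and its kernel is the group of constants, which is central. Write $z^k$ for $(1,-k)$.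

Lift $q\in Q$ to $(q,f_q)$ with $f_q(v_0)=0$; this is a homomorphism since $Q$ fixes $v_0$. Lift $t$ to $(t,f_t)$ with $f_t(v_0)=-b(t^{-1}v_0\to v_0)$. We denote the lifts again by $q,t$.

**Lemma 5.1.** In $G_\kappa$: $(st)^3=(ts)^3=z^{3\kappa(s)}$ for $s\in S$.

*Proof.* Let $g=st$, $\varphi=f_s+s\cdot f_t$, $\varphi_i=\varphi(g^iv_0)$, $\beta_i=b(g^iv_0\to g^{i+1}v_0)$, indices mod $3$. Evaluating $g\cdot b-b=\delta \varphi$ on these edges gives $\beta_{i-1}-\beta_i=\varphi_{i+1}-\varphi_i$. So $\varphi_1=\varphi_0+\beta_2-\beta_0$ and $\varphi_2=\varphi_0+\beta_2-\beta_1$. The cube $(g,\varphi)^3=(1,\varphi+g\cdot \varphi+g^2\cdot \varphi)$ is a constant, equal to its value at $v_0$: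
$$\varphi_0+\varphi_2+\varphi_1=3(\varphi_0+\beta_2)-(\beta_0+\beta_1+\beta_2).$$
Now $\varphi_0=f_s(v_0)+f_t(s^{-1}v_0)=f_t(v_0)$. As $g^2v_0=g^{-1}v_0=t^{-1}v_0$, we have $\beta_2=b(t^{-1}v_0\to v_0)$, so $\varphi_0+\beta_2=0$. Finally $\beta_0+\beta_1+\beta_2=3\kappa(s)$, the value on the type $s$ triangle with edges $s,sts,s(ts)^2$. So $(st)^3=(1,-3\kappa(s))=z^{3\kappa(s)}$. Its conjugate $(ts)^3$ is the same, by centrality. $\square$

**Proof of Theorem B(1).** *A presentation.* Let $P$ be generated by $Q,t,\mathbb Z^r$ subject to: $\mathbb Z^r$ is central and $(ts)^3=z^{3\kappa(s)}$. It maps onto $G_\kappa$. An element of the kernel dies in $\Gamma=P/\mathrm{im}\,\mathbb Z^r$, so it comes from $\mathbb Z^r$; since $\mathbb Z^r\to P\to G_\kappa$ is injective, it is trivial. So $P=G_\kappa$, which is finitely generated.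

*First Betti number.* A homomorphism $G_\kappa\to\mathbb Q$ kills the finite group $Q$ and is given by a linear $\ell$ on $\mathbb Z^r$ and a value at $t$ equal to $\ell(\kappa(s))$ for all $s$. So $\ell$ vanishes on all $\kappa(s)-\kappa(s')$ and determines the value at $t$. Hence $b_1(G_\kappa)=r-\mathrm{rank}\langle\kappa(s)-\kappa(s')\rangle$.

*Property (T).* If $b_1=0$, then $G_\kappa^{ab}$ is finite and $G_\kappa/\mathbb Z^r=\Gamma$ has (T). So $G_\kappa$ has (T) by Serre's theorem ([BHV], Thm 1.7.11: if $C\le G$ is closed and central, $G/C$ has (T) and $G/\overline{[G,G]}$ is compact, then $G$ has (T)). If $b_1>0$, then $G_\kappa$ acts on $\mathbb R$ by nontrivial translations and does not have (T). For $\kappa=0$ take $b=0$: then $G_0=\Gamma\times\mathbb Z^r$. $\square$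

*Two checks by hand.* If $\kappa$ is constant, equal to $k$, then $t\mapsto tz^{k}$ gives an isomorphism $G_\kappa\to G_0$, so only differences of $\kappa$ can matter. If $r=1$ and $\kappa=\mathbf 1_{\{s_0\}}$, the simple group $Q$ dies in the abelianization, which is $\langle t,z\mid t^3=z^3,\ t^3=1,\ [t,z]=1\rangle\cong(\mathbb Z/3)^2$, finite as it should be.

**Lifts of paths.** For a path $p$ as in "Paths as words" put $L(p;g,g')=q_0t^{e_1}q_1\cdots t^{e_m}q_m\in G_\kappa$, an element over $g^{-1}g'$. Directly from the words,
$$L(pp';g,g'')=L(p;g,g')L(p';g',g''),\quad L(\bar p;g',g)=L(p;g,g')^{-1},\quad L(hp;hg,hg')=L(p;g,g'),\tag{5.1}$$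
where $\bar p$ is the reversed path. Define the **tag** at an interior vertex $x_i$ of $p$: it is $\kappa(q_i)$ if $x_i$ is straight FF, $-\kappa(q_i^{-1})$ if $x_i$ is straight BB, and $0$ otherwise. For instance $t\,m\,t$ has tag $\kappa(m)$. Tags depend only on the two adjacent steps, are $\Gamma$-invariant, and change sign when $p$ is reversed, since FF with turn $q$ becomes BB with turn $q^{-1}$. Put
$$[p;g,g']=L(p;g,g')\,z^{-\sum\text{tags}}\quad\text{(sum over interior vertices).}$$
Then
$$[hp;hg,hg']=[p;g,g'],\quad[\bar p;g',g]=[p;g,g']^{-1},\quad[pp';g,g'']=[p;g,g'][p';g',g'']z^{-\tau},\tag{5.2}$$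
with $\tau$ the tag of $pp'$ at the break point ($\tau=0$ if $p$ or $p'$ is trivial).

**Area.** For a closed path, $L(p;g,g)$ lies over $1$, so it equals $z^{A(p)}$. By centrality $A(p)$ does not depend on $g$ or on the base point. $A$ is additive under concatenation and unchanged by inserting backtracks. So it is a homomorphism on $\pi_1(X^{(1)})$ with abelian values, and $A(p)$ depends only, and linearly, on the 1-cycle of $p$. The boundary of a type $s$ triangle traversed forward has $L=(ts)^3$, so $A=3\kappa(s)$; backward, $A=-3\kappa(s)$. Hence for a combinatorial map $\Delta\to X$ of a triangulated oriented disc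
$$A(\partial\Delta)=\sum_{T\subset\Delta}3\epsilon_T\kappa(T),\tag{5.3}$$
where $\kappa(T)=\kappa(s)$ if the image of $T$ has type $s$, and $\epsilon_T=+1$ iff $\partial T$, oriented as $\partial\Delta$, runs forward ($-1$ otherwise). *Give each of the three corners of $T$ the weight $\epsilon_T\kappa(T)$; then $A(\partial\Delta)$ is the sum of all corner weights.* This is why the relation carries a factor $3$.

*Example (a flip).* At a sharp valley $t^{-1}a^{-1}bt$ let $w$ be the common in-neighbor. From $t^{-1}a^{-1}=(at)^{-1}=(at)^2z^{-3\kappa(a)}$ and $bt=(bt)^{-2}z^{3\kappa(b)}$ we get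
$$t^{-1}\,a^{-1}b\,t=a\,t\,ab^{-1}\,t^{-1}\,b^{-1}\,z^{3(\kappa(b)-\kappa(a))}.\tag{5.4}$$
So the valley BF may be replaced by a peak FB through $w$, with the same ends and length, at the price of a change in the central coordinate. A geodesic with many sharp valleys offers many such changes. This is the reason why sharp valleys have to be controlled later.

**Corner sums.** Let $\theta$ be $\kappa(s)$ on a link edge traversed from $g^-$ to $(gs)^+$, and $-\kappa(s)$ in the other direction. At a boundary vertex $x$ of $\Delta$ with predecessor $x'$ and successor $x''$, the corners of $\Delta$ give a path in $\mathrm{Lk}(x)$ from $x'$ to $x''$, and *the corner weights at $x$ sum to $\theta$ of this path*. Indeed, if the path traverses the corner of $T=(w',x,w'')$ from $w'$ to $w''$, then $\partial T$, oriented as $\partial\Delta$, passes $w'\to x\to w''$: this holds for the first corner, which contains the boundary edge $x'x$, and passes from each corner to the next because the common edge is traversed oppositely by the two triangles. So $\epsilon_T=+1$ iff $w'$ is an in-neighbor and $w''$ an out-neighbor of $x$.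

$$\textit{If the corners at }x\textit{ form a non-backtracking link path of length }3,\textit{ then }x\textit{ is straight on }\partial\Delta\textit{ and the corner sum equals the tag.}\tag{5.5}$$
By Section 3 this path is geodesic, so $\delta(x)=3$. At FF it is $1^-,a^+,(ab^{-1})^-,(ab^{-1}c)^+$ with turn $m=ab^{-1}c$, and $\theta=\kappa(a)-\kappa(b)+\kappa(c)=\kappa(m)$. At BB with turn $q$ the reversed path leads from $q^-$ to $1^+=(q\,q^{-1})^+$ and has $\theta=\kappa(q^{-1})$; so the path itself has $\theta=-\kappa(q^{-1})$.

## 6. Minimal discs and canonical geodesics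

Formula (5.3) turns central coordinates into areas. We now bound areas by curvature.

**Lemma 6.1 (minimal discs).** Let $\gamma$ be a simple closed edge loop in $X$ of length $\ge3$. Among the van Kampen diagrams $\phi:\Delta\to X$ for $\gamma$, one with the fewest triangles is a topological disc such that:

(i) no two distinct edges of $\Delta$ have the same endpoints;
(ii) two distinct triangles sharing an edge have distinct images;
(iii) if $n(x)$ is the number of triangles at $x$, then interior vertices have $n\ge8$, boundary vertices have $n\ge1$, and at a boundary vertex $n(x)\le4$ implies $\delta(x)=n(x)$;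
(iv)
$$\sum_{x\ \mathrm{int}}(6-n(x))+\sum_{x\in\partial\Delta}(3-n(x))=6.\tag{6.1}$$

*Proof.* Diagrams exist because $X$ is simply connected. $\Delta$ is a finite, connected, simply connected planar complex. Its boundary walk maps to $\gamma$, which has distinct vertices, so it is a simple closed curve, and $\Delta$ is the closed disc it bounds. As $X$ is simplicial, $\Delta$ has no loops and each closed triangle embeds.

**Step 1 (a folding move that would shrink the diagram).** Let $B\subset\Delta$ be a closed subdisc, a union of at least one triangle, with $\partial B=\beta\cup\beta'$ for edge paths of equal length with common ends and no other common points, and with $\phi\beta=\phi\beta'$. Points at equal position on $\beta$ and $\beta'$ *correspond*. Assume that no two distinct corresponding points both lie on $\partial\Delta$. Put $\Delta$ in the sphere. The closure of the complement of $B$ is a closed disc; gluing $\beta$ to $\beta'$ on its boundary gives a sphere again (a disc with boundary word $ww^{-1}$). By the assumption the closed outer region still embeds. So what remains of $\Delta$ is a closed disc bounded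 by $\partial\Delta$, tessellated by the triangles not in $B$, and $\phi$ descends to it. This is a diagram for $\gamma$ with fewer triangles, a contradiction. So no such $B$ exists.

**Step 2 (no double edges).** If $e\ne e'$ have the same endpoints, they have the same image, and $e\cup e'$ bounds a subdisc $B$. The assumption of Step 1 could fail only if $e,e'\subset\partial\Delta$; then $\partial\Delta=e\cup e'$ has length $2$, which is excluded.

**Step 3 (no mirror pairs).** Let $T_1\ne T_2$ share the edge $ab$ and have the same image, with third vertices $c_1,c_2$; so $\phi(c_1)=\phi(c_2)$. If $c_1=c_2$, then by (i) $T_1,T_2$ have the same three edges and form a 2-sphere inside a disc, which is impossible. If $c_1\ne c_2$, then $B=T_1\cup T_2$ is a closed disc with $\beta=ac_1b$, $\beta'=ac_2b$. The assumption of Step 1 could fail only if $c_1,c_2\in\partial\Delta$, but $\phi$ is injective on boundary vertices. Contradiction.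

**Step 4 (local counts).** By (ii), and since a triangle of $X$ is determined by its vertices, the corners at a vertex give a non-backtracking path in the link in $X$. At an interior vertex this path is closed, so $n\ge8$ by the girth. The statement for boundary vertices is the fact on short paths in Section 3.

**Step 5 (Gauss–Bonnet).** Let $V,E,F$ be the numbers of cells and $V_\partial$ that of boundary vertices. Then $V-E+F=1$ and $2E=3F+V_\partial$. As $\sum n(x)=3F$, the left side of (6.1) is $6V-3V_\partial-3F=6$. $\square$

"Minimal disc" means a diagram as in Lemma 6.1. We identify boundary vertices with their images.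

**Lemma 6.2.** Let $(x_0,\dots,x_m)\subset\partial\Delta$ be a boundary path of a minimal disc that maps to a geodesic of $X^{(1)}$. Then $n(x_i)\ge2$ for $0<i<m$, and $\sum_{0<i<m}(3-n(x_i))\le1$.

*Proof.* If $n(x_i)=1$, then $x_{i-1},x_{i+1}$ are adjacent, contradicting geodesity. Suppose $n(x_i)=n(x_j)=2$, $i<j$, with $n=3$ strictly between. Let $w_1,\dots,w_{j-i}$ be the third vertices of the triangles on the edges $x_ix_{i+1},\dots,x_{j-1}x_j$. Two triangles at $x_i$ make $x_{i-1}$ and $w_1$ adjacent, three triangles at an intermediate vertex make consecutive $w$'s adjacent, and two at $x_j$ make $w_{j-i}$ and $x_{j+1}$ adjacent. So $x_{i-1},w_1,\dots,w_{j-i},x_{j+1}$ is a path of length $j-i+1<j-i+2$, a contradiction. Hence between two vertices with $n=2$ there is one with $n\ge4$, and the sum is at most $1$. $\square$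

A path is **canonical** if it is geodesic and has no sharp valley. Put $|p|_*=\mathrm{length}(p)+\#\{\text{sharp valleys of }p\}$.

**Proposition 6.3.** Between any two vertices there is exactly one canonical path $c(x,y)$. Consequently $|p|_*\ge d(x,y)$ for every path $p$ from $x$ to $y$, with equality iff $p=c(x,y)$.

*Proof.* **Step 1 (existence, by flipping).** Let $x_i$ be a sharp valley of a geodesic. Then $x_{i\pm1}$ are out-neighbors of $x_i$ with a common link neighbor $w\to x_i$. The triangles are cyclic, $w\to x_i\to x_{i\pm1}\to w$. So replacing $x_i$ by $w$ turns BF into FB and keeps length and ends. The number of pairs (a B step before an F step) decreases, so the process stops at a canonical path.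

**Step 2 (uniqueness: reduce to a bigon that is a strip).** If vertices $x_i=y_j$ of two geodesics from the same vertex coincide, then $i=j$. Subpaths of canonical paths are canonical, and two vertices span at most one edge. So if uniqueness fails, there are two canonical paths $(x_i)_{0\le i\le m}$, $(y_i)_{0\le i\le m}$ with common ends, otherwise disjoint, $m\ge2$. Let $\Delta$ be a minimal disc for this loop. By Lemma 6.2 the left side of (6.1) is at most $2+2+1+1=6$, minus at least $2$ for each interior vertex. So there is no interior vertex, and $n=1$ at both ends. An interior edge cannot join two vertices of the same path: they would be consecutive, giving a double edge. An edge $x_iy_j$ forces $|i-j|\le1$. So $\Delta$ is a strip from the triangle $x_0x_1y_1$ to the triangle $x_{m-1}y_{m-1}x_m$. As $x_1,y_1$ are adjacent in $\mathrm{Lk}(x_0)$, we may name the paths so that $\mathrm{col}(x_1)=\mathrm{col}(x_0)+1$, $\mathrm{col}(y_1)=\mathrm{col}(x_0)-1$.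

**Step 3 (walk along the strip by colors).** *Claim:* for $1\le i<m$, $x_iy_i$ is an edge of $\Delta$, $\mathrm{col}(y_i)=\mathrm{col}(x_i)+1$, the step into $y_i$ is B, and exactly one triangle at $y_i$ lies on the $x_0$-side of $x_iy_i$. This holds for $i=1$. Assume it for $i$. The next triangle across the interior edge $x_iy_i$ has third vertex $x_{i+1}$ or $y_{i+1}$, because that vertex lies further along and is adjacent to $x_i$ and $y_i$. The three vertices of a triangle have distinct colors.

* If $i+1=m$, the next triangle is $x_iy_ix_m$. So $n(y_i)=2$ and $\mathrm{col}(x_m)=\mathrm{col}(y_i)+1$. Then $y_i$ is BF with $\delta=2$, a sharp valley: contradiction.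
* If $i+1<m$ and the next triangle is $x_iy_iy_{i+1}$, then again $n(y_i)=2$ and $\mathrm{col}(y_{i+1})=\mathrm{col}(y_i)+1$: a sharp valley at $y_i$, contradiction.
* So if $i+1<m$ the next triangle is $x_ix_{i+1}y_i$, with $\mathrm{col}(x_{i+1})=\mathrm{col}(x_i)-1$. The one after it cannot be $x_{i+1}x_{i+2}y_i$, as $|i+2-i|>1$. So it is $x_{i+1}y_iy_{i+1}$, with $\mathrm{col}(y_{i+1})=\mathrm{col}(x_i)=\mathrm{col}(x_{i+1})+1=\mathrm{col}(y_i)-1$. The step $y_i\to y_{i+1}$ is B, and the claim holds for $i+1$.

The case $i=m-1$ gives a contradiction, so canonical paths are unique.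

**Step 4 (the inequality).** $|p|_*\ge\mathrm{length}(p)\ge d(x,y)$, and equality means that $p$ is geodesic without sharp valleys. $\square$

Canonical paths are $\Gamma$-equivariant, closed under subpaths, and closed under reversal (a reversed BF is BF). If $u$ lies on $c(x,y)$ and $c(x,z)$, both initial parts equal $c(x,u)$. So $c(x,y)\cap c(x,z)$ is a common initial segment.

**Lemma 6.4.** A path $p$ from $x$ to $y$ with $|p|_*=d(x,y)+k$ is a concatenation of at most $2k+1$ canonical paths.

*Proof.* Repeatedly cut off the shortest non-canonical initial subpath $P_j$, which is a canonical path plus one edge; at the end a canonical path remains. If there are $\ell$ of the $P_j$, then $|P_j|_*\ge d(\text{ends})+1$ by Proposition 6.3. Since $|\cdot|_*$ is superadditive under concatenation, $|p|_*\ge d(x,y)+\ell$. So $\ell\le k$. $\square$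

## 7. Canonical triangles have bounded defect

Let $\mathrm{str}(p)$ be the number of straight interior vertices of $p$, and put $K_\kappa=\max_s\|\kappa(s)\|_\infty$. Tags have norm $\le3K_\kappa$. Define the section
$$\sigma(g)=\sigma_\kappa(g)=[c(v_0,gv_0);1,g]\in G_\kappa .$$
By (5.2) and equivariance, $[c(gv_0,g'v_0);g,g']=\sigma(g^{-1}g')$.

**Proposition 7.1.** Let $C=\max(213K_\kappa,64)$. For all $g,g'\in\Gamma$ and vertices $x,y,z$:
(a) $\sigma(g)\sigma(g')=\sigma(gg')z^\eta$ with $\|\eta\|_\infty\le C$;
(b) $\mathrm{str}(c(x,z))\le\mathrm{str}(c(x,y))+\mathrm{str}(c(y,z))+C$.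

*Proof.* **Step 1 (express $\eta$ by area and tags).** For (a) take $x=v_0$, $y=gv_0$, $z=gg'v_0$. By (5.2),
$$z^\eta=[c(x,y);1,g]\,[c(y,z);g,gg']\,[c(z,x);gg',1],$$
so
$$\eta=A\big(c(x,y)c(y,z)c(z,x)\big)-\sum(\text{tags at interior vertices of the three sides}).\tag{7.1}$$

**Step 2 (reduce to an embedded triangle).** Let $u$ be the last common vertex of $c(x,y),c(x,z)$ seen from $x$; define $v$ at $y$ and $w$ at $z$ similarly. If $d(x,v)\le d(x,u)$, then $v$ lies on $c(x,u)\subset c(x,z)$, so $v$ lies on all three sides. The same holds for the other sides.

*Case 1: some vertex $o$ lies on all three sides.* The sides are $c(x,o)c(o,y)$, $c(y,o)c(o,z)$, $c(z,o)c(o,x)$. The 1-cycle is zero and all tags cancel except at most three tags at $o$, so $\|\eta\|_\infty\le9K_\kappa$. Also (b) holds with constant $1$.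

*Case 2: no vertex lies on all three sides.* Then $d(x,u)<d(x,v)$ on $c(x,y)$, and similarly on the other sides. So
$$c(x,y)=c(x,u)c(u,v)c(v,y),\quad c(y,z)=c(y,v)c(v,w)c(w,z),\quad c(z,x)=c(z,w)c(w,u)c(u,x),$$
with $c(u,v),c(v,w),c(w,u)$ of positive length. As $c(x,y)\cap c(x,z)=c(x,u)$, the paths $c(u,v),c(u,w)$ meet only in $u$; likewise at $v$ and $w$. So the three paths form a simple closed loop. Let $\Delta$ be a minimal disc for it, oriented by $u\to v\to w\to u$. Its *sides* are these three paths, its *corners* are $u,v,w$, and *side vertices* are interior vertices of sides. We stay in Case 2.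

**Step 3 (few interior vertices, small corners).** By (6.1) and Lemma 6.2, $\sum_{\rm int}(n-6)\le3+6-6=3$. Each interior vertex contributes at least $2$. So there is at most one interior vertex, and it has $n\le9$. Moreover $\sum_{\rm corners}(3-n)\ge6-3=3$, so $\sum n\le6$ over the corners.

**Step 4 (few valleys on each side).** Let $P=(x_0,\dots,x_m)$ be a side and $x_i$, $0<i<m$, a valley. As $P$ is canonical, $\delta(x_i)$ is even and $\ne0,2$. So $\delta(x_i)\ge4$, and $n:=n(x_i)\ge4$ by Lemma 6.1(iii). Let $w_0=x_{i-1},w_1,\dots,w_n=x_{i+1}$ be the neighbors of $x_i$ in $\Delta$ in order. Then $w_1,\dots,w_{n-1}\notin P$: a neighbor of $x_i$ on the geodesic $P$ is $x_{i\pm1}$, and there are no double edges.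

Suppose $w_1,w_2,w_3$ all lie on one other side $P'$. They are distinct, adjacent vertices of the geodesic $P'$ are consecutive, and there are no double edges. So $w_1w_2$ and $w_2w_3$ are edges of $P'$, and $w_2$ is an interior vertex of $P'$ with $n(w_2)=2$, its triangles being $x_iw_1w_2$ and $x_iw_2w_3$. In $\mathrm{Lk}(x_i)$, $w_0,w_2$ are out-neighbors and $w_1,w_3$ in-neighbors. So $w_1\to x_i\to w_2\to w_1$ and $w_3\to x_i\to w_2\to w_3$, and $P'$ has at $w_2$ a BF vertex with $\delta=2$, a sharp valley: contradiction. Hence one of the following holds.

* One of $w_1,w_2,w_3$ is the interior vertex of $\Delta$. This happens for at most $3$ indices $i$, since the $x_i$ adjacent to a given vertex have pairwise distance $\le2$.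
* $w_1,w_2,w_3$ are boundary vertices not on $P$, neither all on $P'$ nor all on $P''$ (the other two sides). So $x_i$ is joined in $\Delta$ to an interior vertex of $P'$ and to an interior vertex of $P''$. This happens for at most one $i$. Indeed, let $x_m\in P'$, $x_0\in P''$. For two such indices $i<i'$, an edge from $x_i$ to an interior vertex of $P'$ and an edge from $x_{i'}$ to an interior vertex of $P''$ have interleaved endpoints on $\partial\Delta$ and would cross.

So $P$ has at most $4$ valleys among its interior vertices. Peaks and valleys alternate, so it has at most $5$ peaks.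

**Step 5 (almost all side vertices have $n=3$).** A side vertex with $n=2$ has $\delta=2$ and is not a sharp valley, so it is a peak. Thus at most $15$ side vertices have $n=2$, and none has $n=1$ by Lemma 6.2. By (6.1), over the side vertices with $n\ge4$ we have $\sum(n-3)\le15+6-6=15$. So *at most $30$ side vertices have $n\ne3$, and over them $\sum n\le30+(15+45)=90$.*

**Step 6 (proof of (a)).** In (7.1) the common segments cancel in the 1-cycle, and their interior tags cancel. So $\eta$ differs by at most six tags (two at each of $u,v,w$) from $A(\partial\Delta)-\sum\text{tags}$ over side vertices. Write $A(\partial\Delta)$ as the sum of corner weights. A side vertex with $n=3$ contributes $0$: by (5.5) its corner sum is its tag. The other side vertices contribute at most $K_\kappa(90+3\cdot30)$, the corners $u,v,w$ at most $6K_\kappa$, the interior vertex at most $9K_\kappa$. So $\|\eta\|_\infty\le(18+180+15)K_\kappa=213K_\kappa$.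

**Step 7 (proof of (b)).** Side vertices with $n=3$ are straight, so $d(u,v)\le\mathrm{str}(c(u,v))+31$, and likewise for $v,w$. Since $\mathrm{str}(c(u,w))\le d(u,w)\le d(u,v)+d(v,w)$,
$$\mathrm{str}(c(x,z))\le\mathrm{str}(c(x,u))+\mathrm{str}(c(w,z))+2+d(u,v)+d(v,w)\le\mathrm{str}(c(x,y))+\mathrm{str}(c(y,z))+64.\qquad\square$$

## 8. Free central exponents fail along straight words

By Proposition 7.1(a) and Section 2, the bijection $\Phi:\sigma_\kappa(g)z^\nu\mapsto\sigma_{\kappa'}(g)z^\nu$ is a quasi-isometry $G_\kappa\to G_{\kappa'}$. The sensible first try for a rough isometry is to use in each group all letters $(q\,t\,q'z^k)^{\pm1}$ with $q,q'\in Q$ and $|k|\le h$, together with $Q\setminus\{1\}$ and $z^k$, $0<|k|\le N$, where $N\ge h\ge1$. Take $r=1$, $\kappa=\mathbf 1_{\{s_0\}}$, $\kappa'=0$. Let $m=s_0b^{-1}c$ with $b,c\ne s_0$, $b\ne c$, so that $\kappa(m)=1$, and let $g_n=(tm)^n$.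

The path spelled by $(tm)^n$ has $n-1$ straight FF vertices with turn $m$. The angle at each is $3\cdot\pi/3=\pi$, so the path is a local geodesic of the CAT(0) space $X$, hence a geodesic of length $n$. Edge paths are at least as long as CAT(0) distances, so it is also a geodesic in $X^{(1)}$; without valleys it is canonical. Thus $\sigma_\kappa(g_n)=(tm)^nz^{-(n-1)}$ and $\sigma_0(g_n)=(tm)^n$. Let $\nu=hn+n-1$.

* In $G_\kappa$: $\sigma_\kappa(g_n)z^\nu=(tm)^nz^{hn}=(tmz^h)^n$ has length at most $n$.
* In $G_0$: a word for $\sigma_0(g_n)z^\nu$ with $L$ letters containing $t^{\pm1}$ and $c$ central letters has $L\ge n$ and $\nu\le hL+Nc\le hn+N(L-n)+Nc$. So its length is at least $n+(\nu-hn)/N=n+(n-1)/N$.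

The difference of lengths is unbounded, so $\Phi$ is not a rough isometry for these sets. The loss occurs exactly at the straight vertices: each carries a drift $\kappa(m)$ that depends on the turn $m$, and the turn is shared between two letters. By Step 5 of the last section, the straight vertices are also the only ones that can occur in unbounded number along the sides of the disc $\Delta$. The way out is to choose the letters so that a straight turn $m$ can be spelled only as $m\cdot1$, with $m$ entirely in one letter, and to force the central exponent of that letter to be $-\kappa(m)$. All other letters keep free exponents.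

## 9. Subsets of $Q$ that force the spelling of turns

Let letters be $(q\,t\,q'z^k)^{\pm1}$ with *tail part* $q$ in a set $H\ni1$ and *head part* $q'$ in a set $R$ or in $M$. At a valley the turn is spelled $q^{-1}q_2$ with tail parts; at a peak $q'q''^{-1}$ with head parts; at FF it is $q'q_2$ (head times tail), and at BB it is the inverse of such a product. We want sharp valleys to have no spelling and other valleys to have one (H1); a straight turn to force head part in $M$ and tail part $1$, which needs $R\cap MH^{-1}=\emptyset$ and (H2); a spelling in $RH$ for turns that are not straight (H3); and a spelling for every peak (H4).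

**Lemma 9.1.** If $|Q|$ is large, there is $H\subset Q$ with $1\in H$ such that, with $R:=Q\setminus MH^{-1}$:
(H1) $H^{-1}H=Q\setminus D$; (H2) $H\cap M^{-1}M=\{1\}$; (H3) $RH\supseteq Q\setminus M$; (H4) $RR^{-1}=Q$.

*Proof.* Let $n=|Q|$, $B=18\cdot17^2\ge|D|,|M|$, $E=D\cup(M^{-1}M\setminus\{1\})$, so $|E|\le B+B^2$, and $\pi=n^{-1/3}$.

**Step 1 (a random sparse set).** Let $U\subset Q\setminus\{1\}$ be random, each element taken independently with probability $\pi$. Put
$$H=\{1\}\cup\{u\in U\setminus E:\ uD\cap U=\emptyset\}.$$
(H2) holds by construction. Also $H^{-1}H\cap D=\emptyset$: let $h'=hd$ with $h,h'\in H$, $d\in D$. If $h=1$, then $h'=d\in D\subset E$, impossible; if $h'=1$, then $h=d^{-1}\in D\subset E$, impossible; otherwise $h'\in hD\cap U$, impossible.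

**Step 2 (independent trials).** For finite $Y\subset Q$, $uY\cap u'Y\ne\emptyset$ iff $u'\in uYY^{-1}$. So from any set of at least $n-c_0$ elements one can choose greedily at least $(n-c_0)/|Y|^2$ elements $u$ with pairwise disjoint $uY$.

**Step 3 (H1).** Clearly $1\in H^{-1}H$. Fix $r\notin D\cup\{1\}$. For $u$ with $u,ur\notin E\cup\{1\}$ (all but at most $2(|E|+1)$ elements) consider the event "$u,ur\in U$ and $(uD\cup urD)\cap U=\emptyset$". As $1,r,r^{-1}\notin D$, we have $u,ur\notin uD\cup urD$, so its probability is at least $\pi^2(1-\pi)^{2B}$. It implies $u,ur\in H$, hence $r\in H^{-1}H$. It depends only on the elements of $uY$, $Y=\{1,r\}(\{1\}\cup D)$, $|Y|\le2(B+1)$. By Step 2 there are at least $cn$ such $u$ with disjoint $uY$, and their events are independent. So $P(r\notin H^{-1}H)\le e^{-c'\pi^2n}=e^{-c'n^{1/3}}$, with $c'>0$ depending only on $B$.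

**Step 4 (H3).** Fix $r\notin M$. For $u\notin E\cup\{1\}$ with $1\notin ur^{-1}M$ (all but at most $|E|+1+B$ elements) consider the event "$u\in U$, $(uD\cup ur^{-1}M)\cap U=\emptyset$". As $1\notin D$ and $r\notin M$, we have $u\notin uD\cup ur^{-1}M$, so its probability is at least $\pi(1-\pi)^{2B}$. It implies $u\in H$ and $H\cap ur^{-1}M=\emptyset$. The latter says $ru^{-1}\notin MH^{-1}$, that is, $ru^{-1}\in R$; so $r\in RH$. The event depends only on $uY$, $Y=\{1\}\cup D\cup r^{-1}M$. As before, failure has probability at most $e^{-c''\pi n}=e^{-c''n^{2/3}}$, with $c''>0$ depending only on $B$.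

**Step 5 (H4).** By Chebyshev $|U|\le2n^{2/3}$ with probability tending to $1$. Then $|MH^{-1}|\le B(1+2n^{2/3})<n/2$ for large $n$, so $|R|>n/2$ and $rR\cap R\ne\emptyset$ for all $r\in Q$, i.e. $r\in RR^{-1}$.

**Step 6 (union bound).** Summing the failure probabilities over at most $n$ values of $r$ in Steps 3 and 4 gives a quantity tending to $0$. So for large $n$ some $U$ satisfies everything. $\square$

## 10. The length formula

Fix $\kappa,\kappa':S\to\mathbb Z^r$. Let $C$ be valid in Proposition 7.1 for both. Choose integers $h\ge\max(1,3K_\kappa,3K_{\kappa'})$ and $N\ge5h+2hC+2C$. Let $H,R$ be as in Lemma 9.1; $M\cap R=\emptyset$ since $1\in H$. Let $T_\kappa\subset G_\kappa$ consist of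

* (a) $(q\,t\,q'z^k)^{\pm1}$, $q\in H$, $q'\in R$, $k\in\mathbb Z^r$, $\|k\|_\infty\le h$;
* (b) $(q\,t\,m\,z^{-\kappa(m)})^{\pm1}$, $q\in H$, $m\in M$;
* (c1) $z^k$, $0<\|k\|_\infty\le N$;
* (c2) $q\in Q\setminus\{1\}$.

This set is finite and symmetric, and it generates $G_\kappa$ ($R\ne\emptyset$ by (H4)). Letters of type (a), (b) are *edge letters*. For $g\in\Gamma$ put $d(g)=d(v_0,gv_0)$, $\mathrm{str}(g)=\mathrm{str}(c(v_0,gv_0))$, $\rho(g)=h(d(g)-\mathrm{str}(g))\ge0$, and
$$\Xi(g,\nu)=d(g)+\max\Big(0,\frac{\|\nu\|_\infty-\rho(g)}N\Big),\qquad\nu\in\mathbb Z^r .$$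
So $\rho(g)$ is the central amount that the edge letters away from straight vertices absorb for free.

**Proposition 10.1.** $\Xi(g,\nu)\le|\sigma_\kappa(g)z^\nu|_{T_\kappa}\le\Xi(g,\nu)+3$ for all $g\in\Gamma$, $\nu\in\mathbb Z^r$; the same holds with $\kappa'$ in place of $\kappa$.

*Proof of the lower bound.* Let $W$ be a word of length $n$ representing $\sigma(g)z^\nu$, with $L$ edge letters and $\#c_1,\#c_2$ letters of types (c1), (c2).

**Step 1 (from words to paths).** $W$ defines an edge path $p=(x_0,\dots,x_L)$ from $v_0$ to $gv_0$: $x_j$ is the image of $v_0$ under the product of the letters up to the $j$-th edge letter. The turn at $x_j$ is the product of the adjacent parts of the $j$-th and $(j+1)$-st edge letters (inverted for inverse letters) and the (c2) letters between them. Hence $W=L(p;1,g)z^{\sum(z\text{-exponents})}$. Assign each edge letter to the head, for the orientation of $X$, of its edge. At an FF or BB vertex exactly one of the two adjacent edge letters is assigned to it: the incoming one at FF, the outgoing one at BB.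

**Step 2 (sharp valleys cost a letter).** *If $x_j$ is interior and no (c2) letter occurs between the $j$-th and $(j+1)$-st edge letters, then $x_j$ is not a sharp valley.* At BF the letters are $(q\,t\,q'z^{\cdot})^{-1}$ and $q_2\,t\,q_2'z^{\cdot}$, and the turn is $q^{-1}q_2\in H^{-1}H=Q\setminus D$. Therefore $\#c_2\ge sv:=$ the number of sharp valleys of $p$.

**Step 3 (straight vertices force the exponent).** *If moreover $x_j$ is straight, the assigned letter is of type (b) and its $z$-exponent is minus the tag of $x_j$.* At FF the letters are $q\,t\,q'z^\cdot$, $q_2\,t\,q_2'z^\cdot$, and the turn is $m=q'q_2\in M$ with $q_2\in H$. If $q'\in R$, then $q'=mq_2^{-1}\in MH^{-1}$, a contradiction. So $q'\in M$, $q_2=q'^{-1}m\in M^{-1}M\cap H=\{1\}$, and $q'=m$. The exponent is $-\kappa(m)$ and the tag is $\kappa(m)$. At BB the letters are $(q\,t\,q'z^\cdot)^{-1},(q_2\,t\,q_2'z^\cdot)^{-1}$ and the turn is $(q_2'q)^{-1}\in M^{-1}$. Put $m=q_2'q\in M$, with $q\in H$. If $q_2'\in R$, then $q_2'=mq^{-1}\in MH^{-1}$, a contradiction; so $q_2'\in M$, $q\in M^{-1}M\cap H=\{1\}$, $q_2'=m$. The exponent is $+\kappa(m)$ and the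 tag is $-\kappa(m)$.

**Step 4 (bound the uncancelled exponents).** We have $W=[p;1,g]z^{\omega}$ with $\omega=\sum(z\text{-exponents})+\sum\text{tags}$. By Step 3 the exponents of the assigned letters at straight vertices without (c2) letters cancel the tags. There are at most $\#c_2$ other straight vertices. Exponents of edge letters and tags have norm $\le h$. Hence
$$\|\omega\|_\infty\le h(L-\mathrm{str}(p))+2h\,\#c_2+N\,\#c_1 .$$

**Step 5 (compare $p$ with the canonical path).** Let $k=|p|_*-d(g)=L+sv-d(g)\ge0$. By Lemma 6.4, $p$ is a concatenation of at most $2k+1$ canonical paths. By (5.2), $[p;1,g]$ is the product of at most $2k+1$ elements $\sigma(\cdot)$, over elements of $\Gamma$ with product $g$, and of at most $2k$ inverse tags at break points. So Proposition 7.1(a) gives $[p;1,g]=\sigma(g)z^\eta$ with $\|\eta\|_\infty\le2k(C+h)$. Applying Proposition 7.1(b) at most $2k$ times, $\mathrm{str}(p)\ge\mathrm{str}(g)-2kC$.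

**Step 6 (add up).** We have $\nu=\omega+\eta$, $L\le d(g)+k$, $sv\le k$ (as $L\ge d(g)$), and so $\#c_2\le(\#c_2-sv)+k$. Therefore
$$\|\nu\|_\infty\le\rho(g)+k(5h+2hC+2C)+2h(\#c_2-sv)+N\#c_1\le\rho(g)+N\big(k+\#c_2-sv+\#c_1\big).$$
Here the coefficient of $k$ collects $h+2hC$ from $h(L-\mathrm{str}(p))$, $2h$ from $2h\#c_2$, and $2C+2h$ from $\eta$. The last bracket equals $n-d(g)\ge0$, as $n=L+\#c_1+\#c_2$. So $n\ge\Xi(g,\nu)$.

*Proof of the upper bound.* If $d(g)=0$, then $\sigma(g)=g\in Q$, $\rho(g)=0$, and $1+\lceil\|\nu\|_\infty/N\rceil$ letters suffice. Let $d(g)\ge1$.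

**Step 7 (spell the canonical path).** Each edge letter to be chosen has one part at each end of its edge. At each interior vertex of $c(v_0,gv_0)$ with turn $r$ choose the adjacent parts as follows:

* FF (resp. BB), straight: head part $r$ (resp. $r^{-1}$) in $M$, tail part $1\in H$;
* FF or BB, not straight: $r=q'q$ (resp. $r^{-1}=q'q$) with head part $q'\in R$ and tail part $q\in H$, by (H3);
* FB: $r=q'q''^{-1}$ with head parts $q',q''\in R$, by (H4);
* BF: $r\notin D$ as the path is canonical, so $r=q^{-1}q_2$ with tail parts $q,q_2\in H$, by (H1).

At the two ends choose the free parts in $H$ (tail) or $R$ (head) arbitrarily and correct by at most one (c2) letter at each end. This gives a word with $d(g)$ edge letters and at most two (c2) letters that projects to $g$ and induces the path $c(v_0,gv_0)$.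

**Step 8 (adjust the central coordinate).** An edge letter is of type (b) iff its head is a straight vertex to which it is assigned. So exactly $\mathrm{str}(g)$ edge letters are of type (b), and their exponents cancel the tags. The other $d(g)-\mathrm{str}(g)$ are of type (a), with exponents free in $[-h,h]^r\cap\mathbb Z^r$. So the word can be made to represent $\sigma(g)z^\nu$ for every $\nu$ with $\|\nu\|_\infty\le\rho(g)$. For general $\nu$ truncate the coordinates at $\pm\rho(g)$ and add $\lceil\max(0,\|\nu\|_\infty-\rho(g))/N\rceil$ letters (c1). The total is at most $\Xi(g,\nu)+3$.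

On $\kappa$ we used only $h\ge3K_\kappa$, the bound on $N$ and the validity of $C$. So the same proof works for $\kappa'$. $\square$

## 11. The bijection $G_\kappa\to G_{\kappa'}$

**Proof of Theorem B(2), hence of Theorem A.** The function $\Xi$ is the same for $\kappa$ and $\kappa'$, since $d$, $\mathrm{str}$, $h$ and $N$ are. Let
$$\Phi:G_\kappa\to G_{\kappa'},\qquad\Phi(\sigma_\kappa(g)z^\nu)=\sigma_{\kappa'}(g)z^\nu,$$
a bijection over $\mathrm{id}_\Gamma$. For $x=\sigma_\kappa(g)z^\nu$, $y=\sigma_\kappa(g')z^{\nu'}$, Proposition 7.1(a) applied to $\sigma_\kappa(g)\sigma_\kappa(g^{-1}g')$ gives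
$$x^{-1}y=\sigma_\kappa(g^{-1}g')z^{\nu'-\nu-\eta},\qquad\|\eta\|_\infty\le C .$$
As $\Xi$ is $\frac1N$-Lipschitz in $\nu$, Proposition 10.1 gives
$$\big|d_{T_\kappa}(x,y)-\Xi(g^{-1}g',\nu'-\nu)\big|\le3+C/N .$$
The same estimate, with the same value of $\Xi$, holds for $\Phi(x),\Phi(y)$ in $(G_{\kappa'},d_{T_{\kappa'}})$. Thus
$$\big|d_{T_{\kappa'}}(\Phi x,\Phi y)-d_{T_\kappa}(x,y)\big|\le6+2C/N ,$$
so $\Phi$ is a bijective rough isometry. This proves Theorem B(2).

For $r=1$, $\kappa=\mathbf 1_{\{s_0\}}$, $\kappa'=0$, Theorem B(1) says that $G=G_\kappa$ has $b_1=0$ and Property (T), while $\Lambda=G_0=\Gamma\times\mathbb Z$ does not have (T). This proves Theorem A: Property (T) is not invariant under rough isometries. $\blacksquare$
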